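# Pairwise orthogonal vectors in three-space: the ideal of the off-diagonal entries of $XX^{\top}$

## 1. Three pairwise orthogonal vectors

Take $n$ vectors in $\mathbb K^3$ and require any two of them to be orthogonal. These conditions are quadratic equations in $3n$ unknowns. We ask for the primary decomposition of the ideal they generate, and in particular whether that ideal is radical.

**Notation.** Let $\mathbb K$ be a field, $S=S_n(3)=\mathbb K[x_{i,k}\mid i\in[n],k\in[3]]$, and let $X=(x_{i,k})$ be the $n\times3$ matrix of variables, with rows $v_i=(x_{i,1},x_{i,2},x_{i,3})$. Write $a\cdot b$ for the dot product and $a\times b$ for the cross product, and put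
$$g_{i,j}=v_i\cdot v_j,\qquad q_i=g_{i,i}=v_i\cdot v_i .$$
For a graph $G$ on $[n]$, the *Lovász-Saks-Schrijver ideal* (LSS ideal) is $\mathrm L_{\mathbb K}(G,d)=(g_{i,j}\mid\{i,j\}\in E(G))\subseteq S_n(d)$, where $g_{i,j}=\sum_{k=1}^dx_{i,k}x_{j,k}$. We study
$$L=\mathrm L_{\mathbb K}(K_n,3),$$
generated by the off-diagonal entries of $XX^{\top}$. For instance $\mathrm L_{\mathbb K}(K_2,3)=(g_{1,2})$ is prime: $g_{1,2}$ has degree one in $x_{1,1}$, its coefficient $x_{2,1}$ does not divide $x_{1,2}x_{2,2}+x_{1,3}x_{2,3}$, so it is irreducible.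

A vector $a$ is *isotropic* if $a\cdot a=0$. Over a field containing $\iota=\sqrt{-1}$, the vector $(1,\iota,0)$ is isotropic and nonzero. Isotropic vectors will cause all the trouble.

The case $n=3$ is easy, and we do it now. *Until Section 3, $\mathbb K$ is algebraically closed of characteristic $\neq2$.*

**Proposition 1.** $L_3=\mathrm L_{\mathbb K}(K_3,3)$ is prime, a complete intersection, and $\dim S_3(3)/L_3=6$.

*Proof.* Call the three rows $a,b,c$, so that $L_3=(a\cdot b,\ a\cdot c,\ b\cdot c)$. The plan is to show that the ring is a domain where $a,b$ are both non-isotropic, and that the remaining locus is too small to matter.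

**The isotropic locus.** We bound $\dim V(L_3,a\cdot a)$. Points with $a=0$ form $\{b\cdot c=0\}\subseteq\mathbb K^6$, of dimension $5$. The isotropic $a\neq0$ form a $2$-dimensional family. For such $a$, the plane $a^\perp$ contains $a$, and the form restricted to $a^\perp$ has radical $a^\perp\cap a^{\perp\perp}=\langle a\rangle$. Write $a^\perp=\langle a,e\rangle$. If $e\cdot e$ were $0$, then $e$ would lie in the radical, so $e\cdot e\ne0$. Now $b,c\in a^\perp$, say $b=\beta a+\beta'e$ and $c=\gamma a+\gamma'e$, and $b\cdot c=\beta'\gamma'(e\cdot e)$ vanishes iff $\beta'\gamma'=0$. So each fibre has dimension $3$, and this part has dimension at most $2+3=5$. Hence $\dim V(L_3,a\cdot a)\le5$, and by symmetry $\dim V(L_3,b\cdot b)\le 5$.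

**The non-isotropic locus.** Put $h=(a\cdot a)(b\cdot b)$. The matrix with rows $a,\,b,\,a\times b$ has determinant
$$(a\times b)\cdot(a\times b)=(a\cdot a)(b\cdot b)-(a\cdot b)^2=h-(a\cdot b)^2,$$
which is a unit in $D=(\mathbb K[a,b]/(a\cdot b))_h$. So over $D$ the three linear forms $a\cdot c,\ b\cdot c,\ \tau=(a\times b)\cdot c$ may replace $c_1,c_2,c_3$ as polynomial variables, and
$$(S_3(3)/L_3)_h\cong D[c]/(a\cdot c,\,b\cdot c)\cong D[\tau].$$
The polynomial $a\cdot b$ is irreducible (shown above for $g_{1,2}$), and it does not divide $h$: at $a=e_1,b=e_2$ we have $a\cdot b=0$, $h=1$. So $D$ is a localization of a $5$-dimensional affine domain at a nonzero element, and $D[\tau]$ is a domain of dimension $6$.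

**Conclusion.** $V(L_3)$ is the union of $V(L_3,h)=V(L_3,a\cdot a)\cup V(L_3,b\cdot b)$, of dimension $\le5$, and an open set of dimension $6$. So $\dim V(L_3)=6=9-3$, and $L_3$, having three generators, is a complete intersection. Therefore $S_3(3)/L_3$ is Cohen–Macaulay, and all its associated primes have dimension $6$. None of them contains $h$, because $\dim V(L_3,h)\le5$. So $h$ is a nonzerodivisor modulo $L_3$, and $S_3(3)/L_3$ embeds in its localization at $h$, a domain. $\square$

## 2. A fourth vector changes the zero set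

Now let $n\ge4$. Two families of points of $V(L)$ come to mind: three orthogonal vectors with all other rows zero, and one vector $v_k$ with all other rows on one isotropic line orthogonal to $v_k$. They correspond to the following ideals.

**Definition.** For a $3$-subset $\Gamma\subseteq[n]$ and for $k\in[n]$,
$$A_\Gamma=(g_{i,j}\mid i<j,\ i,j\in\Gamma)+(x_{i,k}\mid i\notin\Gamma,\ k\in[3]),$$
$$B_k=(g_{i,j}\mid i\le j,\ (i,j)\ne(k,k))+I_2(X_k),$$
where $X_k$ is $X$ without its $k$-th row and $I_2$ denotes the ideal of $2\times2$ minors.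

The $2\times2$ minors of rows $i,j$ are, up to sign, the components $(v_i\times v_j)_r$. For $n=4$, $k=4$: $B_4$ contains all six $g_{i,j}$ with $i<j$, the squares $q_1,q_2,q_3$ but not the generator $q_4$, and the components of $v_1\times v_2$, $v_1\times v_3$, $v_2\times v_3$. Clearly $L\subseteq B_k$, and $L\subseteq A_\Gamma$ because $g_{i,j}$ lies in $(x_{i,k}\mid i\notin\Gamma,k\in[3])$ unless $i,j\in\Gamma$.

**Proposition 2.** For $n\ge4$, $V(L)=\bigcup_\Gamma V(A_\Gamma)\cup\bigcup_kV(B_k)$.

*Proof.* Take a point of $V(L)$ and count its non-isotropic rows.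

*At least two, say $v_i,v_j$.* Put $z=v_i\times v_j$, so $z\cdot z=q_iq_j-g_{i,j}^2=q_iq_j\neq0$. Any other row $w$ satisfies $z\times w=(v_i\cdot w)v_j-(v_j\cdot w)v_i=0$, so $w$ is a multiple of $z$. Two other rows $\tau z,\tau'z$ are orthogonal, so $\tau\tau'q_iq_j=0$. Hence at most one other row is nonzero, and the point lies in some $V(A_\Gamma)$.

*At most one.* If there is one, call it $v_k$; otherwise let $k$ be arbitrary. The rows other than $v_k$ are isotropic and mutually orthogonal, so the form vanishes on their span $W$. Thus $W\subseteq W^\perp$ and $2\dim W\le3$, so $\dim W\le1$. All minors of $X_k$ vanish, and the point lies in $V(B_k)$. $\square$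

This is the natural first approach, and it determines $\sqrt L$. It cannot determine $L$. Indeed, nothing in the proof of Proposition 2 used $\operatorname{char}\mathbb K\ne2$, and in Section 10 we shall see that in characteristic $2$ the ideal $L$ is not radical for any $n\ge4$. So the question about $L$ itself needs arguments on the level of ideals.

One such phenomenon is visible at once. For $n=3$, $\det(v_1,v_2,v_3)\notin L_3$, since it is nonzero at $(e_1,e_2,e_3)\in V(L_3)$. With a fourth row, every product $\det(v_1,v_2,v_3)\,x_{4,r}$ lies in $L$; this is (R1) in Section 6. The fourth vector creates new relations, and these will carry the proof.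

## 3. The decomposition theorem, and two reductions

The question was posed as a conjecture in "On Lovász-Saks-Schrijver Ideals", https://thesis.unipd.it/retrieve/8475f1f1-11e0-493b-ad59-a2c8c97c02c3/Casabella_Laura.pdf: over a field of characteristic $\ne2$ and for $n>3$, the primary components of $L$ are the $A_\Gamma$ and the $B_k$, and these are minimal primes, so that $L$ is radical. The conjecture is true.

**Theorem 1.** Let $\operatorname{char}\mathbb K\neq2$ and $n\ge4$. Then
$$L=\bigcap_{|\Gamma|=3}A_\Gamma\cap\bigcap_{k}B_k .$$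
All $A_\Gamma,B_k$ are prime and pairwise incomparable. Hence they are exactly the minimal primes of $L$, the intersection is the irredundant primary decomposition, and $L$ is radical.

**Theorem 2.**
1. For $n\ge4$ and any field $\mathbb K$: $L$ is radical iff $\operatorname{char}\mathbb K\ne2$. If $\operatorname{char}\mathbb K=2$, the $B_k$ are not prime.
2. Let $\operatorname{char}\mathbb K\neq2$, $n\ge4$. Then $\dim S/A_\Gamma=6$ and $\dim S/B_k=n+2$. So $L$ is a complete intersection if $n=4$, and $S/L$ is not equidimensional, hence not Cohen–Macaulay, if $n\ge5$. Also $\mathrm L_{\mathbb K}(K_3,3)$ is a prime complete intersection.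
3. Let $\operatorname{char}\mathbb K\neq2$. If $\alpha\in\mathbb N^n$ has support $T$ with $m=|T|\ge4$, then
$$\dim_{\mathbb K}(S/L)_\alpha=(2|\alpha|+1)+(m-1)(2|\alpha|-1)+\sum_{k\in T}(\alpha_k-1)(2|\alpha|-\alpha_k-1).$$
If the support lies in a $3$-set $\Gamma$, $\dim_{\mathbb K}(S/L)_\alpha$ is the coefficient of $t^\alpha$ in $\prod_{i<j\in\Gamma}(1-t_it_j)\big/\prod_{i\in\Gamma}(1-t_i)^3$.
4. Theorem 1 and parts 2, 3 hold verbatim if the dot product is replaced by any nondegenerate symmetric bilinear form on $\mathbb K^3$, $\operatorname{char}\mathbb K\ne2$.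

By part 1 the conjecture fails in characteristic $2$ for every $n\ge4$, so its hypothesis is sharp.

The "hence" in Theorem 1 is general. If $L=\bigcap P_i$ is a finite intersection of pairwise incomparable primes, a prime containing $L$ contains some $P_i$, so the $P_i$ are the minimal primes. No $P_j$ can be omitted, since $\bigcap_{i\ne j}P_i\subseteq P_j$ would force $P_i\subseteq P_j$ for some $i\neq j$. And an intersection of primes is radical.

**The fine grading.** Give $x_{i,k}$ the degree $e_i\in\mathbb Z^n$. Then $S=\bigoplus_\alpha S_\alpha$, where $\alpha_i$ counts the variables of row $i$; for example $S_{(1,1,0,0)}$ is spanned by the nine products $x_{1,k}x_{2,k'}$. Write $|\alpha|=\sum\alpha_i$. All generators above are homogeneous, so $L,A_\Gamma,B_k$ and their intersections are graded.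

The grading separates the two families. If the support of $\alpha$ is not contained in $\Gamma$, then $S_\alpha\subseteq A_\Gamma$, because every monomial in $S_\alpha$ involves a row outside $\Gamma$. So when the support has at least four elements, the $A_\Gamma$ impose no condition, and the $B_k$ must do all the work.

**Reduction to algebraically closed fields.** A $\mathbb K$-basis of $\overline{\mathbb K}$ containing $1$ is an $S$-basis of $\overline S=S\otimes\overline{\mathbb K}$, so $I\overline S\cap S=I$ for every ideal $I\subseteq S$. The ideals $L,A_\Gamma,B_k$ over $\overline{\mathbb K}$ are the extensions of those over $\mathbb K$. Contractions of primes are prime; an inclusion over $\mathbb K$ extends to one over $\overline{\mathbb K}$; and contracting $L\overline S=\bigcap_\Gamma A_\Gamma\overline S\cap\bigcap_k B_k\overline S$ gives the equality over $\mathbb K$. So primality, incomparability and the intersection formula descend. Since $S/I\subseteq\overline S/I\overline S$ is integral, Krull dimensions do not change, and neither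 do the dimensions of graded pieces. *In Sections 4–8, $\mathbb K$ is algebraically closed of characteristic $\ne2$ and $\iota=\sqrt{-1}$.*

For the primes $A_\Gamma$ nothing is left to do: $S/A_\Gamma\cong S_3(3)/L_3$, so by Proposition 1, $A_\Gamma$ is prime and $\dim S/A_\Gamma=6$.

## 4. Parametrizing the isotropic cone, and the primes $B_k$

To show that $B_k$ is prime we exhibit it as the kernel of a map to a polynomial ring. For this we need a parametrization of isotropic lines and of the vectors orthogonal to them.

Let $f_1=(1,\iota,0)$, $f_2=(0,0,1)$, $f_3=(1,-\iota,0)$, a basis of $\mathbb K^3$. Then $f_1\cdot f_3=2$, $f_2\cdot f_2=1$, the other products are $0$, and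
$$f_1\times f_2=\iota f_1,\qquad f_2\times f_3=\iota f_3,\qquad f_1\times f_3=-2\iota f_2 .$$
For $\ell=(s,t)$ and $\ell'=(p,q)$ put
$$\mu(\ell,\ell')=sp\,f_1+\iota(sq+tp)f_2+tq\,f_3,\quad u(\ell)=\mu(\ell,\ell)=s^2f_1+2\iota st\,f_2+t^2f_3,\quad[\ell,\ell']=sq-tp .$$
The map $\mu$ is bilinear and symmetric. For example $u(1,0)=f_1$, and $u(1,1)=(2,0,2\iota)$, which is indeed isotropic.

**Lemma 3.**
$$u(\ell)\cdot\mu(\ell,\ell')=0,\qquad \mu(\ell,\ell')\cdot\mu(\ell,\ell')=-[\ell,\ell']^2,\qquad u(\ell)\times\mu(\ell,\ell')=-[\ell,\ell']\,u(\ell).\tag{1}$$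

*Proof.* First: $2(s^2\cdot tq+t^2\cdot sp)+(2\iota st)\,\iota(sq+tp)=2st(sq+tp)-2st(sq+tp)=0$. Second: $4\,sp\,tq-(sq+tp)^2=-(sq-tp)^2$. Third, by the table of cross products:

* the coefficient of $f_1$ is $\iota\bigl(s^2\cdot\iota(sq+tp)-2\iota st\cdot sp\bigr)=\iota^2s^2(sq-tp)=-[\ell,\ell']s^2$;
* the coefficient of $f_2$ is $-2\iota(s^2\cdot tq-t^2\cdot sp)=-[\ell,\ell']\cdot2\iota st$;
* the coefficient of $f_3$ is $\iota\bigl(2\iota st\cdot tq-t^2\cdot\iota(sq+tp)\bigr)=\iota^2t^2(sq-tp)=-[\ell,\ell']t^2$. $\square$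

The first lemma treats the situation where all rows lie on one isotropic line.

**Lemma 4.** For $N\ge1$ rows let $C_N=(g_{i,j}\mid i\le j)+I_2(X)$. The homomorphism $\psi:v_i\mapsto a_iu(\ell)$ to $\mathbb K[s,t,a_1,\dots,a_N]$ has kernel $C_N$, and $\psi(S_\gamma)=a^\gamma\,\mathbb K[s,t]_{2|\gamma|}$ for every $\gamma\in\mathbb N^N$.

For $N=1$ this says that $q_1$ generates the ideal of the cone over a conic parametrized by $s^2,st,t^2$.

*Proof.* By (1), $u\cdot u=0$, and $u\times u=0$, so $C_N\subseteq\ker\psi$. For the converse we count.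

Write $v_i=X_if_1+2\iota Y_if_2+Z_if_3$. This is a linear change of coordinates since $2\ne0$, and $\psi$ sends $X_i,Y_i,Z_i$ to $a_is^2,a_ist,a_it^2$. The matrix $X$ is the matrix with rows $(X_i,Y_i,Z_i)$ times an invertible $3\times 3$ matrix, so by Cauchy–Binet $I_2(X)$ is generated by the $2$-minors of the matrix with rows $(X_i,Y_i,Z_i)$. Moreover
$$g_{i,j}=2(X_iZ_j+Z_iX_j)-4Y_iY_j .$$
Modulo the minors $X_iZ_j\equiv Z_iX_j$, so $4(X_iZ_j-Y_iY_j)\in C_N$, and $X_iZ_j-Y_iY_j\in C_N$ for all $i,j$, including $i=j$.

A monomial of degree $\gamma$ is a filling of $|\gamma|$ slots, $\gamma_i$ of them in row $i$, by letters $X,Y,Z$. Modulo the minors, two letters in different rows may be interchanged; within a row the order is irrelevant. So the class of a monomial depends only on $\gamma$ and on the multiset of letters. Also a pair $X,Z$ may be replaced by $Y,Y$. Hence every monomial is congruent to one with multiset $X^aY^b$ or $Y^bZ^c$ of size $|\gamma|$. There are $2|\gamma|+1$ such multisets. Their images are $a^\gamma s^wt^{2|\gamma|-w}$,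 with $w=|\gamma|+a$ for $X^aY^b$ and $w=|\gamma|-c$ for $Y^bZ^c$, so each $w\in\{0,\dots,2|\gamma|\}$ occurs exactly once. Thus a spanning set of $(S/C_N)_\gamma$ maps bijectively to a basis of $a^\gamma\mathbb K[s,t]_{2|\gamma|}$. Both claims follow. $\square$

In the second lemma one row is allowed to leave the isotropic line.

**Lemma 5.** Let $n\ge2$. The kernel of
$$\theta_k:S\to\mathbb K[s,t,p,q,a_i\ (i\ne k)],\qquad v_i\mapsto a_iu(\ell)\ (i\ne k),\quad v_k\mapsto\mu(\ell,\ell'),$$
is $B_k$. So $B_k$ is prime, and $q_k\notin B_k$. If $c=\gamma_k$ and $N=|\gamma|-\gamma_k\ge1$, then $\dim(S/B_k)_\gamma=(c+1)(2N+c+1)$. Moreover $\dim S/B_k=n+2$.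

*Proof.* By (1), $\theta_k$ kills all generators of $B_k$, and $\theta_k(q_k)=-[\ell,\ell']^2\ne0$. With $\deg a_i=e_i$, $\deg p=\deg q=e_k$, $\deg s=\deg t=0$, the map is graded, so we compare $\ker\theta_k$ and $B_k$ in each degree $\gamma$. Write $v_k=Xf_1+\iota Yf_2+Zf_3$, so that $\theta_k$ sends $X,Y,Z$ to $sp,\ sq+tp,\ tq$.

**Degrees with $N=0$.** Every generator of $B_k$ involves a row other than $k$, so $(B_k)_\gamma=0$. If a form $h(X,Y,Z)$ is in the kernel, put $t=q=1$ to get $h(sp,s+p,1)=0$. As $sp$ and $s+p$ are algebraically independent, $h=0$.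

**Degrees with $N\ge1$.** The generators of $B_k$ not involving row $k$ generate the ideal of Lemma 4 for the $n-1$ rows $\ne k$. Modulo them, $S_\gamma$ becomes $\mathbb K[s,t]_{2N}\otimes\mathbb K[X,Y,Z]_c$, where we drop the monomial in the $a_i$. The other generators are the $g_{i,k}$. With $v_i=X_if_1+2\iota Y_if_2+Z_if_3$,
$$g_{i,k}=2(X_iZ-Y_iY+Z_iX)\ \mapsto\ 2a_iF,\qquad F=s^2Z-stY+t^2X .$$
Some $i\ne k$ has $\gamma_i\ge1$, and for such $i$ the space $S_{\gamma-e_i-e_k}$ maps onto $\mathbb K[s,t]_{2N-2}\otimes\mathbb K[X,Y,Z]_{c-1}$ by the surjectivity in Lemma 4 (this space is $0$ if $c=0$). Hence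
$$(S/B_k)_\gamma\cong\frac{\mathbb K[s,t]_{2N}\otimes\mathbb K[X,Y,Z]_c}{F\cdot(\mathbb K[s,t]_{2N-2}\otimes\mathbb K[X,Y,Z]_{c-1})}=\bigl(\mathbb K[s,t,X,Y,Z]/(F)\bigr)_{(2N,c)} .\tag{2}$$
The polynomial $F$ has degree one in $Z$ with coprime coefficients $s^2$ and $t(tX-sY)$, so it is irreducible. The map $\mathbb K[s,t,X,Y,Z]\to\mathbb K[s,t,p,q]$, $X,Y,Z\mapsto sp,sq+tp,tq$, kills $F$, because $s^2tq-st(sq+tp)+t^2sp=0$. Its image contains $s,t,sp,tq$, so it has transcendence degree $4$, and its kernel is a prime of height $1$ containing the prime $(F)$. So the kernel is $(F)$. Therefore $\theta_k$ is injective on (2), and $(\ker\theta_k)_\gamma=(B_k)_\gamma$. Since multiplication by $F$ is injective, the dimension is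
$$(2N+1)\tbinom{c+2}2-(2N-1)\tbinom{c+1}2=\tfrac{c+1}2\bigl(2(2N+1)+2c\bigr)=(c+1)(2N+c+1).$$

**Krull dimension.** The image of $\theta_k$ is generated by $sp,\ sq+tp,\ tq$ and $a_is^2,a_ist,a_it^2$ $(i\ne k)$. Its fraction field contains $t/s$ and $sq=tq/(t/s)$, and it equals $\mathbb K(t/s,\,sp,\,sq,\,a_is^2\ (i\neq k))$. Adjoining $s$ gives the full field $\mathbb K(s,t,p,q,a_i)$, of transcendence degree $n+3$. So these $n+2$ generators are algebraically independent, and $\dim S/B_k=n+2$. $\square$

**Lemma 6.** For $n\ge4$ the ideals $A_\Gamma,B_k$ are pairwise incomparable.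

*Proof.* For each of these primes we give a point of its zero set lying in no other zero set. For $\Gamma=\{i,j,l\}$ let $x_\Gamma$ be the point with $v_i,v_j,v_l=e_1,e_2,e_3$ and other rows $0$. It lies in $V(A_\Gamma)$. It is not in $V(A_{\Gamma'})$ for $\Gamma'\ne\Gamma$, since a row outside $\Gamma'$ is nonzero, nor in any $V(B_k)$, since at least two rows with index $\ne k$ are non-isotropic. Let $y_k$ be the point with $v_k=e_3$ and $v_i=f_1$ for $i\ne k$. It lies in $V(B_k)$. It is in no $V(A_\Gamma)$, since at least four rows are nonzero, nor in $V(B_l)$ for $l\ne k$, since $q_k=1$ there. $\square$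

## 5. Four vectors by unmixedness, and why five are different

By Proposition 2 and Lemmas 5, 6, the minimal primes of $L$ are exactly the $A_\Gamma$ and $B_k$. Write a primary decomposition as
$$L=\bigcap_\Gamma A'_\Gamma\cap\bigcap_kB'_k\cap J,$$
with $A'_\Gamma,B'_k$ primary to $A_\Gamma,B_k$ and $J$ the intersection of the components at embedded primes. The next argument is the one to try first. Nothing in the proof of Theorem 1 depends on it.

**Tangent spaces.** We show $A'_\Gamma=A_\Gamma$ and $B'_k=B_k$. At a point $(v_i)$ of $V(L)$ the Zariski tangent space of $S/L$ consists of the $(w_i)\in(\mathbb K^3)^n$ with $v_i\cdot w_j+v_j\cdot w_i=0$ for all $i<j$.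

At $x_\Gamma$ with $\Gamma=\{1,2,3\}$, the pairs inside $\Gamma$ give three independent equations $(w_j)_i+(w_i)_j=0$. The pairs $i\in\Gamma$, $j\notin\Gamma$ give $(w_j)_i=0$, that is, $w_j=0$. The remaining pairs give nothing. The tangent space has dimension $9-3=6$. The other $\Gamma$ are the same up to renumbering.

At $y_k$, the pairs not involving $k$ give $f_1\cdot(w_i+w_j)=0$. For three indices $i,j,l\ne k$ this yields $f_1\cdot w_i=-f_1\cdot w_j=f_1\cdot w_l=-f_1\cdot w_i$, so $f_1\cdot w_i=0$ as $2\ne0$. The pairs involving $k$ give $e_3\cdot w_i=-f_1\cdot w_k$. So $w_k$ is free and each $w_i$ lies on an affine line: the dimension is $3+(n-1)=n+2$.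

In both cases this is the dimension of the component through the point, so the local ring of $S/L$ there is regular, hence a domain. Localizing further at the minimal prime $P=A_\Gamma$ or $B_k$, the ideal $LS_P$ is prime, so $LS_P=PS_P$, and the $P$-primary component of $L$ is $P$.

**The case $n=4$.** Here all minimal primes have dimension $6=12-6$, and $L$ has six generators. So $L$ is a complete intersection, $S/L$ is Cohen–Macaulay, there are no embedded primes, and $L=\bigcap A_\Gamma\cap\bigcap B_k$.

**The case $n\ge5$.** The minimal primes have dimensions $6$ and $n+2>6$. So $S/L$ is not Cohen–Macaulay, unmixedness is not available, and nothing said so far excludes the component $J$. This is the exact point where the approach stops: all that is missing is that $L$ has no embedded primes.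

To get past it, we compare $L$ with the intersection one fine degree at a time. Put
$$Q=(q_1,\dots,q_n),\qquad C=C_n=L+Q+I_2(X),\qquad L\subseteq L+Q\subseteq C\subseteq S .$$
Every $B_k$ is contained in $C$. So an element $f$ of all $B_k$ starts in $C$, and we push it down the chain, first into $L+Q$, then into $L$. The quotients of the chain are small enough, thanks to relations forced by a fourth row, that the $B_k$ detect every class in them.

## 6. Relations modulo $L$ that need a third or fourth row

We use three identities over $\mathbb Z$, for vectors $a,b,c,d$ and $r,r'\in[3]$: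

* (I1) $(a\times b)\times c=(a\cdot c)\,b-(b\cdot c)\,a$.
* (I2) $(a\times b)_r(c\times d)_{r'}=\det\begin{pmatrix}\delta_{rr'}&c_r&d_r\\a_{r'}&a\cdot c&a\cdot d\\b_{r'}&b\cdot c&b\cdot d\end{pmatrix}$. Indeed $(a\times b)_r$ is the determinant of the matrix with rows $e_r,a,b$; multiply it by the transpose of the matrix with rows $e_{r'},c,d$.
* (I3) $(a\times b)_rc_{r'}+(b\times c)_ra_{r'}+(c\times a)_rb_{r'}=\delta_{rr'}\det(a,b,c)$. If $M$ has rows $a,b,c$, its adjugate has columns $b\times c,\ c\times a,\ a\times b$, and this is $\operatorname{adj}(M)M=\det(M)\,\mathrm{Id}$.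

**Lemma 7.** Let $a,b,c,d$ be distinct rows of $X$, and $q_a=a\cdot a$, $q_b=b\cdot b$. For all component indices:

* (R1) $\det(a,b,c)\,d_r\in L$.
* (R2) $(a\times b)_r(c\times d)_{r'}\in L$.
* (R3) $(a\times b)_r(a\times c)_{r'}\equiv-q_a\,b_{r'}c_r$ mod $L$.
* (R4) $(a\times b)_r(a\times b)_{r'}\in L+(q_a,q_b)$.
* (R5) $q_a(b\times c)_r\,d_{r'}\in L$.
* (R6) $q_aq_b\,c_rd_{r'}\in L$.

*Proof.* **(R1).** By (I1), the components of $(a\times b)\times d=(a\cdot d)b-(b\cdot d)a$ lie in $L$, so $(a\times b)_{r'}d_r\equiv(a\times b)_rd_{r'}$. Hence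
$$\det(a,b,c)\,d_r=\sum_{r'}c_{r'}(a\times b)_{r'}d_r\equiv\sum_{r'}c_{r'}d_{r'}(a\times b)_r=(c\cdot d)(a\times b)_r\equiv0 .$$

**(R2).** In (I2), each term of the $3\times3$ determinant contains an entry of the lower right $2\times2$ block, because at most one of rows $2,3$ can use the first column. The entries $a\cdot c,a\cdot d,b\cdot c,b\cdot d$ of that block lie in $L$.

**(R3).** By (I2) with $(c,d)$ replaced by $(a,c)$, the product is congruent to
$$\det\begin{pmatrix}\delta_{rr'}&a_r&c_r\\a_{r'}&q_a&0\\b_{r'}&0&0\end{pmatrix}=b_{r'}(a_r\cdot0-c_rq_a)=-q_ab_{r'}c_r .$$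

**(R4).** In (I2) with $(c,d)=(a,b)$, the lower right block has entries $q_a,\ a\cdot b,\ a\cdot b,\ q_b$, all in $L+(q_a,q_b)$. Argue as in (R2).

**(R5).** Apply (R3) twice:
$$q_a(b_{r'}c_r-b_rc_{r'})\equiv-(a\times b)_r(a\times c)_{r'}+(a\times b)_{r'}(a\times c)_r .$$
For $r\neq r'$ the right side is, up to sign, a component of $(a\times b)\times(a\times c)$. By (I1) this vector is $\bigl(a\cdot(a\times c)\bigr)b-\bigl(b\cdot(a\times c)\bigr)a=\det(a,b,c)\,a$. So each component of $q_a(b\times c)$ is congruent to $\pm\det(a,b,c)$ times a component of $a$. Multiply by a component of $d$ and use (R1).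

**(R6).** By (R3) applied to $a,d,c$, $q_ac_rd_{r'}\equiv-(a\times d)_r(a\times c)_{r'}$. Expand $(a\times d)_r$ into terms $\pm a_id_j$. After multiplication by $q_b$, each term is a multiple of $q_b(a\times c)_{r'}d_j$, which lies in $L$ by (R5) with $b$ in the role of $a$. $\square$

## 7. Degrees of full support: from $C$ down to $L$

**Proposition 8.** Let $n\ge4$ and $\alpha\in\mathbb Z_{\ge1}^n$. Then $\bigcap_k(B_k)_\alpha=L_\alpha$.

*Proof.* $L\subseteq B_k$ is clear. Let $f\in S_\alpha$ lie in all $B_k$. Full support will be used as follows: if $w$ is homogeneous of degree $\alpha$ minus multiples of certain $e_i$, then every monomial of $w$ still involves every row whose $e_i$ was not subtracted.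

**Step 1 (write $f$ with cross products).** Since $f\in B_k\subseteq C=L+Q+I_2(X)$,
$$f\equiv\sum_{i<j}\sum_r(v_i\times v_j)_r\,w_{ij,r}\quad\text{mod }L+Q,\qquad w_{ij,r}\in S_{\alpha-e_i-e_j}.$$

**Step 2 (the inner sum depends only on one binary form).** For $w\in S$ let $w(\ell)\in\mathbb K[s,t]$ be its value at $v_1=\dots=v_n=u(\ell)$. Fix $i\neq j$, and put $\beta=\alpha-e_i-e_j$. We want the class of $\sum_r(v_i\times v_j)_rw_r$ to depend only on $\sum_ru_r(\ell)w_r(\ell)$. To see this, replace $v_i\times v_j$ by an extra row: let $S'=S[y_1,y_2,y_3]$, let $C'\subseteq S'$ be the ideal of Lemma 4 for the $n+1$ rows $y,v_1,\dots,v_n$, and let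
$$\sigma_{ij}:S'_{(1,\beta)}\to S_\alpha,\qquad\sum_ry_rw_r\mapsto\sum_r(v_i\times v_j)_rw_r .$$

*Claim:* $\sigma_{ij}(C'_{(1,\beta)})\subseteq L+Q$. The generator $y\cdot y$ has degree $2$ in $y$ and plays no role. So $C'_{(1,\beta)}$ is spanned by elements of three kinds.

* $y_rc$ with $c\in C_\beta$. The image is $(v_i\times v_j)_rc$. The generators $g_{k,k'}$ of $C$ lie in $L+Q$. For the minors, $(v_i\times v_j)_r(v_k\times v_{k'})_{r'}\in L+Q$ by (R2), (R3) or (R4), according to whether $\{i,j\}$ and $\{k,k'\}$ share $0$, $1$ or $2$ indices.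
* $(y\cdot v_k)w$ with $w\in S_{\beta-e_k}$. The image is $\det(v_i,v_j,v_k)\,w$. It is $0$ if $k\in\{i,j\}$. Otherwise, as $n\ge4$ and $\alpha$ has full support, every monomial of $w$ involves a row outside $\{i,j,k\}$, and the image is in $L$ by (R1).
* $(y\times v_k)_rw$ with $w\in S_{\beta-e_k}$. By (I1) the image is $\bigl((v_i\cdot v_k)v_j-(v_j\cdot v_k)v_i\bigr)_rw\in L+Q$.

This proves the claim. By Lemma 4 for $n+1$ rows, with all auxiliary variables $a_i$ set to $1$, the map $\sum_ry_rw_r\mapsto\sum_ru_r(\ell)w_r(\ell)$ induces an isomorphism $S'_{(1,\beta)}/C'_{(1,\beta)}\cong\mathbb K[s,t]_{2|\alpha|-2}$, since $1+|\beta|=|\alpha|-1$. So there is a well-defined linear map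
$$\Phi_{ij}:\mathbb K[s,t]_{2|\alpha|-2}\to\bigl(S/(L+Q)\bigr)_\alpha,\qquad\Phi_{ij}\Bigl(\sum_ru_r(\ell)w_r(\ell)\Bigr)=\sum_r(v_i\times v_j)_rw_r,$$
and $\Phi_{ji}=-\Phi_{ij}$.

**Step 3 (reduce the number of pairs: a cocycle relation).** For distinct $i,j,k$ we show
$$\Phi_{ij}+\Phi_{jk}+\Phi_{ki}=0 .\tag{3}$$
By Lemma 4 (with two extra rows), $\mathbb K[s,t]_{2|\alpha|-2}$ is spanned by the products $u_r(\ell)u_{r'}(\ell)w(\ell)$ with $w\in S_{\alpha-e_i-e_j-e_k}$; the degree is $2+2+2(|\alpha|-3)$. To apply $\Phi_{ij}$, read such a product as $u_r(\ell)\cdot(x_{k,r'}w)(\ell)$, and similarly for the other two maps. The sum of the three values is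
$$\bigl[(v_i\times v_j)_rx_{k,r'}+(v_j\times v_k)_rx_{i,r'}+(v_k\times v_i)_rx_{j,r'}\bigr]w=\delta_{rr'}\det(v_i,v_j,v_k)\,w$$
by (I3). Every monomial of $w$ involves a fourth row, so this is in $L$ by (R1).

**Step 4 (a normal form for $C$ modulo $L+Q$).** By (3), $\Phi_{ij}=\Phi_{1j}-\Phi_{1i}$ for distinct $i,j\ne1$. So Step 1 becomes
$$f\equiv\sum_{j=2}^n\Phi_{1j}(h_j)\quad\text{mod }L+Q,\qquad h_j\in\mathbb K[s,t]_{2|\alpha|-2}.\tag{4}$$

**Step 5 (detect each $h_k$ to first order).** We show $h_k=0$ for $k\ge2$. At points with all rows equal to $u(\ell)$ the cross products vanish, so we move row $k$ by an infinitesimal amount inside $V(B_k)$. Let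
$$\eta_k:S\to\mathbb K[s,t,p,q][\varepsilon]/(\varepsilon^2),\qquad v_i\mapsto u(\ell)\ (i\ne k),\quad v_k\mapsto u(\ell)+\varepsilon\mu(\ell,\ell')=\mu(\ell,\ell+\varepsilon\ell').$$
This is $\theta_k$ followed by $a_i\mapsto1$, $\ell'\mapsto\ell+\varepsilon\ell'$. So it kills $B_k$, which contains $L$ and every $q_i$ with $i\neq k$. By (1) also $q_k\mapsto-[\ell,\ell+\varepsilon\ell']^2=-\varepsilon^2[\ell,\ell']^2=0$. Thus $\eta_k$ kills $L+Q$, and it may be applied to (4). Since $f\in B_k$, $\eta_k(f)=0$.

On the right, $v_1\times v_j\mapsto u\times u=0$ for $j\ne1,k$, while by (1)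
$$v_1\times v_k\mapsto u(\ell)\times\varepsilon\mu(\ell,\ell')=-\varepsilon[\ell,\ell']\,u(\ell).$$
If $h_k=\sum_ru_r(\ell)w_r(\ell)$, then $\eta_k(w_r)\equiv w_r(\ell)$ mod $\varepsilon$, so the right side of (4) maps to $-\varepsilon[\ell,\ell']\,h_k$. Hence $[\ell,\ell']h_k=0$ in $\mathbb K[s,t,p,q]$, and $h_k=0$. By (4), $f\in L+Q$.

**Step 6 (remove the squares $q_k$).** Write $f=f_0+\sum_kq_kh_k$ with $f_0\in L_\alpha$ and (new) $h_k\in S_{\alpha-2e_k}$, where $h_k=0$ if $\alpha_k=1$. Fix $k$. Since $f,f_0\in B_k$ and $q_i\in B_k$ for $i\ne k$, we get $q_kh_k\in B_k$. By Lemma 5, $B_k$ is prime and $q_k\notin B_k$, so $h_k\in B_k$. We show that for $h_k\in(B_k)_{\alpha-2e_k}$,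
$$q_kh_k\in L.\tag{5}$$
The element $h_k$ is a sum of homogeneous multiples, of degree $\alpha-2e_k$, of generators of $B_k$:

* $g_{i,j}w$ with $i<j$: this is in $L$.
* $q_iw$ with $i\neq k$: each monomial of $w$ involves two distinct rows outside $\{i,k\}$, so $q_kq_iw\in L$ by (R6).
* $(v_i\times v_j)_rw$ with distinct $i,j\ne k$: each monomial of $w$ involves a row outside $\{i,j,k\}$, so $q_k(v_i\times v_j)_rw\in L$ by (R5).

Hence $f=f_0+\sum_kq_kh_k\in L$. $\square$

## 8. Assembling Theorem 1

The $A_\Gamma$ are prime by Proposition 1, the $B_k$ by Lemma 5, and they are incomparable by Lemma 6. It remains to prove the intersection formula. Let $f$ lie in all $A_\Gamma$ and all $B_k$. All ideals are graded, so assume $f\in S_\alpha$, and let $T$ be the support of $\alpha$.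

**Support of size at most three.** Choose a $3$-set $\Gamma\supseteq T$, and set all variables of rows outside $\Gamma$ to $0$ in an expression showing $f\in A_\Gamma$. This does not change $f$, and gives $f\in(g_{i,j}\mid i<j,\ i,j\in\Gamma)\subseteq L$.

**Support of size at least four.** For each $k\in T$, set the variables of rows outside $T$ to $0$ in an expression showing $f\in B_k$. Generators involving a row outside $T$ become $0$, and $f$ and the other generators are unchanged. So $f$ lies in the ideal $B_k$ formed for the row set $T$. In this row set $\alpha$ has full support, and Proposition 8 gives $f\in\mathrm L_{\mathbb K}(K_T,3)S\subseteq L$.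

So $L=\bigcap A_\Gamma\cap\bigcap B_k$, and Section 3 supplies the remaining assertions and the passage to arbitrary fields of characteristic $\ne2$. This proves Theorem 1. $\blacksquare$

## 9. Dimensions, Hilbert function and other forms

**Theorem 2, part 2.** The dimensions $6$ and $n+2$ come from Proposition 1 and Lemma 5, and do not change under extension of $\mathbb K$. For $n=4$, $L$ has $6$ generators and all its minimal primes have dimension $6=12-6$, so $L$ is a complete intersection. For $n\ge5$, $6<n+2$, so $S/L$ is not equidimensional. All minimal primes are homogeneous, hence contained in the ideal generated by all variables. A Cohen–Macaulay local ring has all its minimal primes of the same dimension, so $S/L$ is not Cohen–Macaulay. The statement on $\mathrm L_{\mathbb K}(K_3,3)$ is Proposition 1 with the reduction of Section 3.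

**Theorem 2, part 3.** We may assume $\mathbb K$ algebraically closed. For any set of rows containing the support of $\alpha$, setting the other variables to $0$ shows that $(S/L)_\alpha$ may be computed with these rows only. If the support lies in a $3$-set $\Gamma$, the ideal $\mathrm L_{\mathbb K}(K_\Gamma,3)$ is a complete intersection with generators of degrees $e_i+e_j$, so its multigraded Hilbert series is the stated quotient.

Let $m=|T|\ge4$. We may assume $T=[n]$, $m=n$, and add up along $L_\alpha\subseteq(L+Q)_\alpha\subseteq C_\alpha\subseteq S_\alpha$.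

* By Lemma 4, $\dim(S/C)_\alpha=2|\alpha|+1$.
* Steps 1–4 of Proposition 8 only used $f\in C_\alpha$. So $(h_j)_{j\ge2}\mapsto\sum_j\Phi_{1j}(h_j)$ is a surjection $\mathbb K[s,t]_{2|\alpha|-2}^{\,n-1}\to(C/(L+Q))_\alpha$. It is injective: if $\sum_j\Phi_{1j}(h_j)=0$ in $S/(L+Q)$, then applying $\eta_k$, which kills $L+Q$, gives $h_k=0$ as in Step 5. So the dimension is $(n-1)(2|\alpha|-1)$.
* The map $(h_k)\mapsto\sum_kq_kh_k$ from $\bigoplus_kS_{\alpha-2e_k}$ to $((L+Q)/L)_\alpha$ is surjective. If $\sum_iq_ih_i\in L\subseteq B_k$, then $q_kh_k\in B_k$ and so $h_k\in B_k$; conversely, if $h_k\in B_k$ for all $k$, the sum is in $L$ by (5). So $((L+Q)/L)_\alpha\cong\bigoplus_{\alpha_k\ge2}(S/B_k)_{\alpha-2e_k}$. By Lemma 5 with $c=\alpha_k-2$ and $N=|\alpha|-\alpha_k\ge1$, the $k$-th summand has dimension $(\alpha_k-1)(2|\alpha|-\alpha_k-1)$, an expression which vanishes for $\alpha_k=1$.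

The sum of the three numbers is the formula of part 3.

*A check by hand.* For $n=4$, $\alpha=(1,1,1,1)$, the formula gives $9+3\cdot7+0=30$. Since $L$ is then a complete intersection, the dimension is also the coefficient of $t_1t_2t_3t_4$ in $\prod_{i<j}(1-t_it_j)/\prod_i(1-t_i)^3$: no edge contributes $3^4=81$, one edge $-6\cdot9=-54$, two disjoint edges $+3$. The total is again $30$.

**Theorem 2, part 4.** Let $\varphi$ be a nondegenerate symmetric bilinear form on $\mathbb K^3$. Over $\overline{\mathbb K}$, of characteristic $\ne2$, there is $P\in\mathrm{GL}_3(\overline{\mathbb K})$ with $\varphi(x,y)=(xP)\cdot(yP)$. The substitution $v_i\mapsto v_iP$, for all $i$ simultaneously, is a graded automorphism of $\overline S$. It carries $g_{i,j}$ to $\varphi(v_i,v_j)$ and preserves $I_2(X_k)$ and the ideals $(x_{i,1},x_{i,2},x_{i,3})$. So all statements transfer over $\overline{\mathbb K}$, and they descend to $\mathbb K$ by Section 3.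

## 10. Characteristic two

It remains to prove part 1 of Theorem 2. If $\operatorname{char}\mathbb K\ne2$, $L$ is radical by Theorem 1. Let $\operatorname{char}\mathbb K=2$ and $n\ge4$.

**Coordinates.** The vectors $(1,1,1),(1,1,0),(0,1,1)$ form a basis of $\mathbb K^3$ (the determinant is $1$). The first has self-product $1$ and is orthogonal to the other two; these have self-product $0$ and product $1$ with each other. Writing $v_i=\lambda_i(1,1,1)+\xi_i(1,1,0)+\zeta_i(0,1,1)$,
$$g_{i,j}=\lambda_i\lambda_j+[ij],\qquad[ij]=\xi_i\zeta_j+\zeta_i\xi_j,\qquad q_i=\lambda_i^2 .$$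

**The $B_k$ are not prime.** For $i\ne k$, $\lambda_i^2=q_i\in B_k$, but $\lambda_i\notin B_k$, because $B_k$ is generated in degree $2$.

**An element of $\sqrt L$ outside $L$.** Let $f=\lambda_1\lambda_4\xi_2\xi_3$.

*$f\in\sqrt L$.* Suppose $f\ne0$ at a point of $V(L)$ over $\overline{\mathbb K}$. There $[ij]=\lambda_i\lambda_j$ for $i\ne j$. The Plücker relation $[12][34]+[13][24]+[14][23]=0$ gives $3\lambda_1\lambda_2\lambda_3\lambda_4=\lambda_1\lambda_2\lambda_3\lambda_4=0$. As $\lambda_1,\lambda_4\neq0$, we have $\lambda_m=0$ for some $m\in\{2,3\}$. Then $[mj]=\lambda_m\lambda_j=0$ for all $j\ne m$. Since $\xi_m\ne0$, every $(\xi_j,\zeta_j)$ is a multiple of $(\xi_m,\zeta_m)$. So $0=[14]=\lambda_1\lambda_4\ne0$, a contradiction. Hence $f$ vanishes on $V(L)$. By the Nullstellensatz a power of $f$ lies in $L\overline S\cap S=L$.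

*$f\notin L$.* Let $S\to\mathbb K[t]/(t^2)$ send $(\lambda_i,\xi_i,\zeta_i)$ to $(t,1,t)$ for $i=1,2,3$, send $(\lambda_4,\xi_4,\zeta_4)$ to $(1,1,0)$, and rows $>4$ to $0$. For $i<j\le3$, $g_{i,j}\mapsto t^2+(t+t)=0$. For $i\le3$, $g_{i,4}\mapsto t\cdot1+(1\cdot0+t\cdot1)=2t=0$. If $j>4$, $g_{i,j}\mapsto0$. So $L\mapsto0$, while $f\mapsto t\cdot1\cdot1\cdot1=t\ne0$.

Hence $L$ is not radical in characteristic $2$, for any $n\ge4$, and Theorem 2 is proved. $\blacksquare$
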